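# Roots of determinants, intertwiners, and the stringy $E$-polynomial of the $PGL_n$-character variety

Throughout, $g\ge 1$ and $n\ge 2$ are integers, $\zeta_n\in\mathbb C$ is a primitive $n$-th root of unity, $\mu_n$ is the group of $n$-th roots of unity, and $[A,B]=ABA^{-1}B^{-1}$. The letter $m$ always denotes a divisor of $n$, and $k:=n/m$.

## 1. Adjoining a root of $\det A_1$, or an intertwiner

Let $F_{2g}$ be the free group on $a_1,b_1,\dots,a_g,b_g$ and $\varpi=\prod_i[a_i,b_i]$. A tuple $(A_i,B_i)$ of invertible matrices is the same as a representation $\rho$ of $F_{2g}$ with $\rho(a_i)=A_i$, $\rho(b_i)=B_i$. Put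
$$U^d=\{\rho:F_{2g}\to GL_n\mid \rho(\varpi)=\zeta_n^d\},\qquad \check U^d=\{\rho:F_{2g}\to SL_n\mid \rho(\varpi)=\zeta_n^d\}.$$
The group $\Gamma=\mathrm{Hom}(F_{2g},\mu_n)\cong(\mathbb Z/n)^{2g}$ acts by $(\gamma\rho)(x)=\gamma(x)\rho(x)$, and $PGL_n$ acts by conjugation.

The proof turns on two families of auxiliary varieties. In the first we adjoin to $\rho$ an $m$-th root of the number $\det A_1$:
$$U_m^A=\{(\rho,s)\in U^d\times\mathbb G_m\ \mid\ \det A_1=s^m\}.\tag{1}$$
In the second we adjoin to $\rho$ a matrix $h$ that commutes with it up to a character. Fix a primitive $m$-th root of unity $\xi$. For $r\mid m$ let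
$$X_r=\{(\rho,h,t)\in U^e\times GL_n\times\mathbb G_m\ \mid\ hA_1=\xi A_1h,\ h \text{ commutes with } B_1,A_2,B_2,\dots,A_g,B_g,\ h^m=t^r\}.\tag{2}$$
So $h$ intertwines $\rho$ with $\gamma\rho$, where $\gamma\in\Gamma$ is the element of order $m$ with $\gamma(a_1)=\xi$ and $\gamma=1$ on the other generators.

Here is what they are for. The group $\Gamma$ acts on the $SL_n$-character variety $\check U^d/\!/PGL_n$. The varieties $U^A_m$ isolate the pieces of its cohomology on which $\Gamma$ acts by a given character. The varieties $X_r$ isolate the cohomology of the fixed loci of $\Gamma$ with coefficients in certain flat line bundles. Neither of these is directly a number of points of a variety. The varieties $U_m^A$ and $X_r$, in contrast, are given by equations, and their points over $\mathbb F_q$ can be counted with characters of finite groups. For $U_m^A$ these are the characters of $GL_n(\mathbb F_q)$ unchanged by twisting with a character of order dividing $m$. For $X_r$ they are the Galois-invariant characters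 of $GL_k(\mathbb F_{q^b})$, $b\mid m$. Comparing the two counts proves a conjecture, which we now state.

## 2. The two $E$-polynomials

**Character varieties.** Let
$$\mathcal M^d_B=U^d/\!/PGL_n,\qquad \check{\mathcal M}_B^d=\check U^d/\!/PGL_n .$$
For $(d,n)=1$ both are non-singular and affine. The torus $\mathbb T:=(\mathbb C^\times)^{2g}$ acts on $\mathcal M^d_B$ by scaling the $A_i,B_i$, and $\hat{\mathcal M}^d_B:=\check{\mathcal M}_B^d/\Gamma\cong\mathcal M_B^d/\mathbb T$ is an affine orbifold, the $PGL_n$-character variety.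

**Lemma 1.** *Let $(d,n)=1$, and let $\rho$ satisfy $\rho(\varpi)=\zeta_n^d$ over any field containing a primitive $n$-th root of unity $\zeta_n$. Then $\rho$ is absolutely irreducible. In particular only scalars commute with $\rho$, and $\rho$ has trivial stabilizer in $PGL_n$.*

*Proof.* If $W$ is $\rho$-stable, over the field or an extension, the restriction of $\prod[A_i,B_i]$ to $W$ has determinant $1$ and equals $\zeta_n^d$. So $\zeta_n^{d\dim W}=1$, hence $n\mid\dim W$. The rest is Schur's lemma. $\square$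

**$E$-polynomials.** For a complex variety $X$ with a local system $L$ whose compactly supported cohomology carries a mixed Hodge structure,
$$E(X;L;u,v)=\sum_{i,k,p,q}(-1)^i h^{p,q}\big(\mathrm{Gr}^W_kH^i_c(X;L)\big)u^pv^q ,$$
where $W$ is the weight filtration, $h^{p,q}(\mathrm{Gr}_k^W)$ can be nonzero only if $p+q=k$, and $E(X)$ means $L=\mathbb C$. From now on $q=uv$. For example $H^2_c(\mathbb C^\times)$ has type $(1,1)$ and $H^1_c(\mathbb C^\times)$ has type $(0,0)$, so $E(\mathbb C^\times)=q-1$ and $E(\mathbb T)=(q-1)^{2g}$. If $L$ is the local system of order two on $\mathbb C^\times$, then $H_c^*(\mathbb C^\times;L)$ is the part of $H^*_c$ of the double cover $z\mapsto z^2$ on which $z\mapsto -z$ acts by $-1$. That map is a translation in a connected group and acts trivially, so $E(\mathbb C^\times;L)=0$.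

If $\Gamma$ acts on $Z$ and equivariantly on a local system $L$ of finite order, then as usual $H^*_c(Z/\Gamma;L)=H^*_c(Z;L)^\Gamma$, with the mixed Hodge structure coming from a finite cover trivializing $L$. For $\kappa\in\hat\Gamma=\mathrm{Hom}(\Gamma,\mathbb C^\times)$ let $E(\check{\mathcal M}^d_B)_\kappa$ be the $E$-polynomial of the $\kappa$-isotypic part of $H_c^*(\check{\mathcal M}^d_B;\mathbb C)$. Then $E(\check{\mathcal M}^d_B)=\sum_\kappa E(\check{\mathcal M}^d_B)_\kappa$.

**The gerbe and its local systems.** Let $(e,n)=1$. The universal projective family, framed at the base point, is the $PGL_n$-bundle $P=\check U^e\to\check{\mathcal M}^e_B$. The gerbe $\hat B$ is the gerbe of liftings of $P$: its objects over an open $O$ are pairs $(E,\iota)$ with $E$ an $SL_n$-bundle on $O$ and $\iota:E/\mu_n\cong P|_O$. This is a $\mu_n$-gerbe, induced up to $\mathbb C^\times$. Since $\Gamma$ acts on $\check U^e$ commuting with $PGL_n$, it acts on $P$ by bundle maps and on $\hat B$ by transport. Write $\hat B^d$ for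 the $d$-th power of $\hat B$.

Over the fixed locus $(\check{\mathcal M}_B^e)^\gamma$ the element $\gamma$ acts on $P$ by an automorphism $f_\gamma$ covering the identity. At $\rho$ it is the class $h\in PGL_n$ with $\gamma\rho=h\rho h^{-1}$. It acts on the restricted gerbe by $(E,\iota)\mapsto(E,f_\gamma\iota)$. Such an automorphism of a $\mu_n$-gerbe is a $\mu_n$-torsor, namely the torsor of isomorphisms $(E,\iota)\to(E,f_\gamma\iota)$, that is, of lifts of $f_\gamma$ to $E$. It does not depend on $(E,\iota)$, and its fiber at $\rho$ is $\{h\in SL_n: h\rho h^{-1}=\gamma\rho\}$. So the rank-one local system $L_{\hat B,\gamma}=:L_\gamma$ has fiber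
$$L_{\gamma,\rho}=\{h\in\mathrm{End}(\mathbb C^n):\ h\rho=\gamma\rho h\},\tag{3}$$
and its flat sections are those with $\det h$ locally constant. This is indeed a line. If $h\neq0$, then $\ker h$ is $\rho$-stable, so $h$ is invertible; and $h_1^{-1}h_2$ commutes with $\rho$, so it is a scalar. An element $\gamma'\in\Gamma$ commutes with $f_\gamma$ and acts on lifts by transport: $h$ at $\rho$ goes to the same $h$ at $\gamma'\rho$ (note $h\gamma'\rho=\gamma\gamma'\rho h$). For the $d$-th power, $L_{\hat B^d,\gamma}=L_\gamma^{\otimes d}$. The opposite sign conventions replace $L_\gamma$ by its dual, which changes nothing below, by (10) with $a\equiv-1$.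

Flatness can be tested differently. If $\gamma$ has order $m$ and $0\ne h\in L_{\gamma,\rho}$, then $h^m\rho=\gamma^m\rho h^m=\rho h^m$, so $h^m$ is a scalar. If locally $\det h=1$, then $(h^m)^n=\det(h^m)=1$, so $h^m$ is locally constant. Two sections with locally constant nonzero $m$-th power differ by a function whose $m$-th power is locally constant, that is, by a locally constant function. Hence flat sections are equally those with $h^m$ locally constant, and $\{h^m=1\}$ is a $\mu_m$-torsor of flat sections.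

**Fermionic shift and stringy $E$-polynomial.** For $x\in(\check{\mathcal M}^e_B)^\gamma$ write the eigenvalues of $\gamma$ on $T_x\check{\mathcal M}^e_B$ as $e^{2\pi iw_j}$, $0\le w_j<1$, and put $F(\gamma)(x)=\sum_jw_j$. If for instance $\gamma$ is an involution with fixed locus of codimension $c$ at $x$, then $F(\gamma)(x)=c/2$. The shift is locally constant, and
$$E^{\hat B^d}_{st}(\hat{\mathcal M}^e_B;u,v)=\sum_{\gamma\in\Gamma}\sum_ZE\big(Z/\Gamma;L_{\hat B^d,\gamma}|_{Z/\Gamma};u,v\big)(uv)^{F(\gamma)|_Z},\tag{4}$$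
where $Z$ runs over the $\Gamma$-orbits of connected components of $(\check{\mathcal M}_B^e)^\gamma$.

**Conjecture (Hausel–Villegas, 2004).** *For $(d,n)=(e,n)=1$: $E(\check{\mathcal M}_B^d;u,v)=E_{st}^{\hat B^d}(\hat{\mathcal M}_B^e;u,v)$.*

The source asks to prove or disprove it; the problem is taken from the problem sheet "Global topology of the Hitchin system". The conjecture is true. To state a refined form we need some notation. For a partition $\lambda$ let
$$H_\lambda(q)=q^{-n(\lambda)}\prod_{\square\in\lambda}\big(q^{\mathrm{hook}(\square)}-1\big),\qquad n(\lambda)=\sum_i(i-1)\lambda_i,\qquad K_\lambda=H_\lambda^{2g-2},$$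
and for $s\ge1$ define $a_{s,i}(q)\in\mathbb Q[q^{\pm1}]$ by
$$\log\sum_\lambda K_\lambda(q)^sT^{|\lambda|}=\sum_{i\ge1}a_{s,i}(q)T^i .$$
For example $a_{s,1}=K_{(1)}^s=(q-1)^{(2g-2)s}$ and $a_{s,2}=K_{(2)}^s+K_{(1,1)}^s-\frac12K_{(1)}^{2s}$, where $H_{(2)}=(q-1)(q^2-1)$ and $H_{(1,1)}=q^{-1}(q-1)(q^2-1)$. For $b,j\ge1$ put $b_j=b/\gcd(b,j)$. The Möbius function is $\mu$, and Euler's function is $\varphi$.

**Theorem 1.** *Let $d,d',e$ be prime to $n$, and let $\kappa\in\hat\Gamma$, $\gamma\in\Gamma$ both have order $m$. Then*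
$$E(\check{\mathcal M}_B^{d'})_\kappa=E\big((\check{\mathcal M}_B^e)^\gamma/\Gamma;L_{\hat B^d,\gamma}\big)(uv)^{F(\gamma)}=\frac{q^{(g-1)n(n-1)}}{m(q-1)^{2g-2}}\sum_{ji=k}\frac{\mu(j)}j\sum_{b\mid m}\mu(b)\,a_{m/b_j,i}(q^{jb_j}).$$

We will see in (6) that $F(\gamma)$ is constant on $(\check{\mathcal M}_B^e)^\gamma$, so the inner sum in (4) is $E((\check{\mathcal M}^e_B)^\gamma/\Gamma;L_{\hat B^d,\gamma})(uv)^{F(\gamma)}$. Since $\Gamma$ and $\hat\Gamma$ are both isomorphic to $(\mathbb Z/n)^{2g}$, they have equally many elements of each order. Summing Theorem 1 (with $d'=d$) over all $\kappa$ and all $\gamma$ gives the conjecture.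

**Theorem 2.** *Let $(e,n)=(d',n)=1$ and let $d$ be any integer. Then $E_{st}^{\hat B^d}(\hat{\mathcal M}^e_B)=E(\check{\mathcal M}^{d'}_B)$ if and only if $\gcd(d,n)=1$.*

## 3. Genus one, and rank two, by hand

**Genus one.** Let $[A,B]=\zeta_n^e$ in $SL_n$. As $AB=\zeta_n^eBA$, the matrix $B$ maps the $\lambda$-eigenspace of $A$ to the $\zeta_n^e\lambda$-eigenspace, so the eigenvalues of $A$ form a coset $\lambda\mu_n$, each simple. The condition $\det A=1$ says $(-1)^{n-1}\lambda^n=1$ and fixes the coset. Choosing an eigenvector $v$ and the basis $v,Bv,\dots,B^{n-1}v$, the matrix $B$ is a cyclic shift with $B^n$ a scalar, fixed by $\det B=1$. So $\check{\mathcal M}_B^e$ is one point, fixed by all of $\Gamma$, and $F=0$. Its left-hand $E$-polynomial is $1$.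

Conjugation by $h=A^iB^j$ multiplies $A$ by $\zeta_n^{-ej}$ and $B$ by $\zeta_n^{ei}$, so every $\gamma\in\Gamma$ is realized by a unique $(i,j)\in(\mathbb Z/n)^2$. Let $\gamma'$ correspond to $h'=A^{i'}B^{j'}$. It sends $h\in L_{\gamma,\rho}$ to $h$ at $\gamma'\rho=h'\rho h'^{-1}$, which is $h'^{-1}hh'$ at $\rho$. Since $hh'h^{-1}=\zeta_n^{e(ij'-ji')}h'$, we get $h'^{-1}hh'=\zeta_n^{e(ij'-ji')}h$. So $\Gamma$ acts on $L_\gamma$ by a character whose order is that of $\gamma$, and $(L_\gamma^{d})^\Gamma\ne0$ exactly when $\gamma^d=1$. Hence $E_{st}^{\hat B^d}=\#\{\gamma:\gamma^d=1\}=\gcd(d,n)^2$. Both theorems hold here, up to the explicit formula, and the example shows that the gerbe power matters.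

**Rank two.** Let $n=2$, so $\zeta_2^e=-1$, and let $\gamma(a_1)=-1$, $\gamma=1$ on the other generators. A fixed point has an intertwiner $h$ with $h^2$ scalar, and $A_1$ exchanges its eigenspaces, so we may take $h$ proportional to $\mathrm{diag}(1,-1)$. Then $A_1$ is antidiagonal and all other matrices are diagonal. Hence $[A_1,B_1]=B_1^{-2}$, the other commutators are $1$, and the equation says $B_1=\pm\mathrm{diag}(i,-i)$. Conjugating by the coordinate swap if necessary, $B_1=\mathrm{diag}(i,-i)$. Conjugating by $\mathrm{diag}(t,1)$ for a unique $t$ brings $A_1$ to $\begin{pmatrix}0&1\\-1&0\end{pmatrix}$. What is left is the tuple $z\in(\mathbb C^\times)^{2g-2}$ of upper left entries of $A_2,B_2,\dots,A_g,B_g$. So $(\check{\mathcal M}_B^e)^\gamma\cong(\mathbb C^\times)^{2g-2}$, and $h=\mathrm{diag}(1,-1)$ is a global flat section of $L_\gamma$.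

Now let $\delta\in\Gamma$ act. The sign on $A_1$ is absorbed by a diagonal conjugation, which fixes $h$. If $\delta(b_1)=1$, the result is a translation of $z$ by signs, with $h\mapsto h$. If $\delta(b_1)=-1$, then $B_1$ becomes $\mathrm{diag}(-i,i)$, and we must swap coordinates to return to the normal form: $z\mapsto(\pm z)^{-1}$ and $h\mapsto-h$. Translations act trivially on $H_c^*$. So $H^*_c((\check{\mathcal M}^e_B)^\gamma;L_\gamma)^\Gamma$ is the part $H^-$ of $H_c^*((\mathbb C^\times)^{2g-2})$ on which inversion acts by $-1$. Inversion acts on $H_c^2(\mathbb C^\times)$ by $+1$ and on $H^1_c(\mathbb C^\times)$ by $-1$. Writing $E^\pm$ for the two parts, $E^++E^-=(q-1)^{2g-2}$ and $E^+-E^-=(q+1)^{2g-2}$. Thus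
$$E\big((\check{\mathcal M}^e_B)^\gamma/\Gamma;L_\gamma\big)=\tfrac12\big((q-1)^{2g-2}-(q+1)^{2g-2}\big).$$
As $\dim\check{\mathcal M}_B^e=6g-6$, the fixed locus has codimension $4g-4$ and $F(\gamma)=2g-2$. Theorem 1 for $n=m=2$ has only $i=j=1$ and gives $\frac{q^{2g-2}}{2(q-1)^{2g-2}}\big((q-1)^{4g-4}-(q^2-1)^{2g-2}\big)$, which is the same polynomial times $q^{F(\gamma)}$. Without the local system we would get $E^+$, which differs by $(q+1)^{2g-2}$.

## 4. What counting points can and cannot see

A sensible first attempt is to count points over $\mathbb F_q$: if the number of points of a variety is a polynomial in $q$, that polynomial is the $E$-polynomial (tool (T1) below). This stops at once on the stringy side, because (4) involves a local system. In rank two, the count of the fixed locus modulo $\Gamma$ yields $E^+$, while $E^-$ is needed.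

The repair is to count the cover that trivializes $L_\gamma$. The pairs $(\rho,h)$ with $h^m=1$ form a $\mu_m$-torsor $Y$, and the cohomology with coefficients in $L^j_\gamma$ is an eigenspace of $\mu_m$ on $H_c^*(Y)$. A count of $Y$ gives only the sum of all eigenspaces, and counts of quotients of $Y$ by subgroups of $\mu_m$ give sums over subgroups of the character group $\mathbb Z/m$. For $m=3$ that means the pieces for $j=0$ and for $j=1,2$ together, but not $j=1$ alone. What gets us past this is a symmetry: the map $h\mapsto h^a$ and the mapping class group show that characters generating the same subgroup contribute equally. Then the sums over subgroups determine everything. The varieties $X_r$ are exactly these quotients, and $U_m^A$ plays the same role for the $\kappa$-isotypic parts.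

A second difficulty appears once both sides are sums over characters of finite groups: the two sums do not match term by term. We shall meet it after (18).

## 5. Tools: counts, quotients, bundles, symplectic symmetry

**(T1)** (Katz, appendix to Hausel–Rodriguez-Villegas, *Mixed Hodge polynomials of character varieties*, Invent. Math. 174 (2008), Theorem 6.1.2.) Let $X/\mathbb C$ have a spreading out over a finitely generated ring $R\subset\mathbb C$, and let $P$ be a polynomial with $\#X(\mathbb F_q)=P(q)$ for all ring homomorphisms $R\to\mathbb F_q$. Then $E(X;u,v)=P(uv)$. If $P$ has only rational coefficients and $DP\in\mathbb Z[t]$, apply the integral case to $D$ disjoint copies of $X$.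

**(T2)** If a finite group $\Delta$ acts on a quasi-projective $X$, then $H_c^*(X/\Delta;\mathbb Q)=H_c^*(X;\mathbb Q)^\Delta$. If $\Delta$ acts on a connected algebraic group by translations, it acts trivially on its $H^*_c$, since a translation is homotopic to the identity through translations.

**(T3)** *If $P\to B$ is an étale-locally trivial principal bundle under a connected group $G$, then $E(P)=E(G)E(B)$.*

*Proof.* $E$ is additive over locally closed decompositions, so by noetherian induction we may shrink $B$ to a dense open subset. Thus $B$ is irreducible and there is a finite étale Galois cover $B'\to B$ with group $\Delta$ over which $P$ becomes trivial. Then $P=(B'\times G)/\Delta$, where $\delta\in\Delta$ acts by $(b,x)\mapsto(\delta b,c_\delta(b)x)$ for some $c_\delta:B'\to G$. This is the composite of $\psi:(b,x)\mapsto(b,c_\delta(b)x)$ and $\delta\times1$. Let $p:B'\times G\to B'$ be the projection. The truncations of $Rp_!\mathbb Q$ induce on $H_c^N(B'\times G)$ the filtration by the mixed Hodge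 substructures $\bigoplus_{i\le j}H_c^{N-i}(B')\otimes H_c^i(G)$. The map $\psi$ lies over $B'$, so it preserves this filtration. It acts trivially on the graded pieces, because on the stalks of $R^ip_!\mathbb Q$ it acts by translations of the connected group $G$. So $\Delta$ preserves the filtration and acts on the graded pieces through $\delta^*\otimes1$. Taking invariants of a finite group is exact, hence $E(P)=E(B'/\Delta)E(G)=E(B)E(G)$. $\square$

**(T4)** If an affine $PGL_n$-variety maps equivariantly to $\check U^d$ or $U^d$ with $(d,n)=1$, all its stabilizers are trivial by Lemma 1. So all orbits have the same dimension and are closed, since the boundary of an orbit consists of orbits of smaller dimension. By Luna's slice theorem the quotient map is an étale-locally trivial principal $PGL_n$-bundle, and (T3) applies.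

**The ring.** Let $R=\mathbb Z[\frac1{2n},\mu_{2n}(\mathbb C)]$. All our auxiliary varieties are defined by equations over $R$. A homomorphism $R\to\mathbb F_q$ embeds $\mu_{2n}$, because $\prod_{1\ne\zeta\in\mu_{2n}}(1-\zeta)=2n$ is invertible. So $q\equiv1\bmod 2n$, and the image of $\zeta_n$ is a primitive $n$-th root of unity and a square in $\mathbb F_q^\times$. Infinitely many $q$ occur. Write $G=GL_n(\mathbb F_q)$. Then $E(PGL_n)=|G|/(q-1)$ by (T1), as a polynomial in $q=uv$.

**Lemma 2.** *A Laurent polynomial $f\in\mathbb Q[q^{\pm1}]$ taking integer values at infinitely many positive integers is a polynomial.*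

*Proof.* Write $f=f_++f_-$ with $f_-$ the polar part, and choose $D\ge1$ with $Df_+\in\mathbb Z[q]$. Then $Df_-$ takes integer values at these integers and tends to $0$. So it vanishes at infinitely many of them, and $f_-=0$. $\square$

**Symplectic symmetry.** Diffeomorphisms of the one-holed surface $\Sigma_{g,1}$ fixing the boundary pointwise act on $\pi_1(\Sigma_{g,1},*)=F_{2g}$, with $*$ on the boundary, by automorphisms $\alpha$ with $\alpha(\varpi)=\varpi$. Their action on $H_1=\mathbb Z^{2g}$ surjects onto $Sp_{2g}(\mathbb Z)$ (Farb–Margalit, *Primer*, Theorem 6.4: Dehn twists act as transvections generating $Sp_{2g}(\mathbb Z)$, and the curves can be taken in $\Sigma_{g,1}$). Such an $\alpha$ acts on $\check{\mathcal M}^d_B$ by $\rho\mapsto\rho\circ\alpha^{-1}$, and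
$$(\gamma\rho)\circ\alpha^{-1}=(\gamma\circ\alpha^{-1})(\rho\circ\alpha^{-1}).$$
So $\alpha$ permutes the isotypic parts of $H_c^*(\check{\mathcal M}_B^d)$ according to its action on $\hat\Gamma$. It also maps $(\check{\mathcal M}_B^e)^\gamma$ to $(\check{\mathcal M}_B^e)^{\gamma\circ\alpha^{-1}}$ and $L_\gamma$ to $L_{\gamma\circ\alpha^{-1}}$ by the same $h$, compatibly with $\Gamma$.

The actions on $\Gamma$ and $\hat\Gamma$ are the standard action of $Sp_{2g}(\mathbb Z)$ on $(\mathbb Z/n)^{2g}$, up to the duality given by the symplectic form. This action is transitive on elements of order $m$. Indeed such an element is $k$ times a vector $u$ modulo $m$ whose entries together with $m$ have greatest common divisor $1$. Such a $u$ lifts to a primitive integral vector: choose a lift with $u_1\ne0$, and replace $u_2$ by $u_2+tm$ with $t$ chosen modulo each prime $p\mid u_1$, $p\nmid m$, so that $p\nmid u_2+tm$; for primes $p\mid u_1$, $p\mid m$ some entry $u_i$, $i\ge2$, is prime to $p$ anyway. Finally, $Sp_{2g}(\mathbb Z)$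 is transitive on primitive vectors, as each is part of a symplectic basis. We conclude:

* (S1) $E(\check{\mathcal M}^d_B)_\kappa$ depends only on the order of $\kappa$.
* (S2) For fixed $j$, $E((\check{\mathcal M}_B^e)^\gamma/\Gamma;L_\gamma^j)$ depends only on the order of $\gamma$.

## 6. The fermionic shift

**Step 1 (to show that $F(\gamma)$ is constant and compute it).** Let $\gamma$ have order $m$ and $h\rho h^{-1}=\gamma\rho$. Since $h^m$ is a scalar, $h$ is semisimple with eigenvalues in one $\mu_m$-coset. If $hv=\lambda v$, then $h\rho(x)v=\gamma(x)\rho(x)hv=\gamma(x)\lambda\,\rho(x)v$, so $\rho(x)$ maps the eigenspace $V_\lambda$ isomorphically to $V_{\gamma(x)\lambda}$. As $\gamma$ maps $F_{2g}$ onto $\mu_m$, all elements of the coset occur, each with multiplicity $k$.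

Write a tangent vector to $SL_n^{2g}$ at $\rho$ as $\rho_\epsilon(x)=(1+\epsilon u(x))\rho(x)$ with a cocycle $u:F_{2g}\to\mathfrak{sl}(V)$, $V=\mathbb C^n$. It is tangent to $\check U^e$ when $u(\varpi)=0$, that is, when $u$ is a cocycle of $\pi_1(\Sigma)$, where $\Sigma$ is the closed surface of genus $g$ (note that $\rho(\varpi)$ is central, so $\pi_1(\Sigma)$ acts on $\mathfrak{sl}(V)$). The cokernel of $u\mapsto u(\varpi)$ is $H^2(\Sigma;\mathfrak{sl}(V))$, which is dual to $H^0(\Sigma;\mathfrak{sl}(V))=0$, so $\check U^e$ is smooth with this tangent space. Dividing by conjugation, $T_\rho\check{\mathcal M}^e_B=H^1(\Sigma;\mathfrak{sl}(V))$. The element $\gamma$ moves $\rho_\epsilon$ to $(1+\epsilon u)\gamma\rho$. Conjugating back by $h^{-1}$ gives $(1+\epsilon\,\mathrm{Ad}(h^{-1})u)\rho$. So $\gamma$ acts by $\mathrm{Ad}(h^{-1})$, which commutes with $\pi_1(\Sigma)$ because $h$ commutes with each $\rho(x)$ up to a scalar.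

For $l\not\equiv0$ mod $m$, the $e^{2\pi il/m}$-eigenspace of $\mathrm{Ad}(h^{-1})$ on $\mathfrak{sl}(V)$ is the sum of $m$ spaces $\mathrm{Hom}(V_\lambda,V_{\lambda'})$, one for each $\lambda$. It is a $\pi_1(\Sigma)$-submodule of dimension $k^2m$. Its $H^0$ vanishes by irreducibility. Under the trace form its dual is the $(-l)$-eigenspace, so its $H^2$ vanishes too. Since $\Sigma$ has Euler characteristic $2-2g$, it contributes $(2g-2)k^2m$ to $\dim H^1$. Therefore
$$F(\gamma)=\sum_{l=1}^{m-1}\frac lm(2g-2)k^2m=(g-1)k^2m(m-1)=(g-1)n(n-k).\tag{6}$$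
For $n=m=2$ this is $2g-2$, as found by hand.

## 7. From auxiliary varieties to isotypic parts

**Step 2 (to express $E(U_m^A)$ through the isotypic parts of $\check{\mathcal M}^d_B$).** Let $(d,n)=1$ and $\kappa_0(\gamma)=\gamma(a_1)^k$. This is a character of $\Gamma$ of order $m$ with kernel $\Delta=\mu_k\times\mu_n^{2g-1}$, and the characters of $\Gamma$ trivial on $\Delta$ are the powers of $\kappa_0$. Consider
$$\check{\mathcal M}_B^d\times\mathbb T\to U^A_m/PGL_n,\qquad(\rho,t)\mapsto(t\rho,\ s=t_1^k),$$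
which makes sense because $\det(t_1A_1)=t_1^n=(t_1^k)^m$. I claim that it is the pullback of the $\Delta$-torsor $\mathbb T\to\mathbb T$, $t\mapsto(t_1^k,t_2^n,\dots,t_{2g}^n)$, along the map $(\rho',s)\mapsto(s,\det A'_2,\dots,\det B_1',\dots)$. Indeed, if $(\rho',s)$ and $t$ lie over the same point, then $t^{-1}\rho'$ has all determinants equal to $1$ (for $A_1'$: $t_1^{-n}s^m=1$), so it is a point of $\check U^d$. Thus $U_m^A/PGL_n\cong(\check{\mathcal M}^d_B\times\mathbb T)/\Delta$, with $\Delta$ acting on $\mathbb T$ by translations. By (T2), $H_c^*$ of this quotient is $H_c^*(\check{\mathcal M}^d_B)^\Delta\otimes H_c^*(\mathbb T)$, and by (T3), (T4)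
$$E(U^A_m)=E(PGL_n)(q-1)^{2g}\sum_{j\bmod m}E(\check{\mathcal M}_B^d)_{\kappa_0^j}.\tag{7}$$

**Step 3 (to pass from $SL_n$ to $GL_n$ on the stringy side).** Let $(e,n)=1$, let $\gamma$ have order $m$, and let $\mathcal M_\gamma=\{\rho\in\mathcal M_B^e:\gamma\rho\cong\rho\}$. Step 2 for $m=1$ says $\mathcal M_B^e=(\check{\mathcal M}_B^e\times\mathbb T)/\Gamma$, where $\delta\in\Gamma$ acts by $(\rho,t)\mapsto(\delta\rho,\delta^{-1}t)$. Since $\gamma t\rho\cong t\rho$ if and only if $\gamma\rho\cong\rho$, we get $\mathcal M_\gamma=((\check{\mathcal M}_B^e)^\gamma\times\mathbb T)/\Gamma$, and $\Gamma$ acts freely. Define $L_\gamma$ on $\mathcal M_\gamma$ by the same recipe: fiber $\{h:h\rho=\gamma\rho h\}$, flat sections those with $h^m$ locally constant. The relation $h\,t\rho=\gamma\,t\rho\,h$ is the relation $h\rho=\gamma\rho h$, so $L_\gamma$ pulls back $\Gamma$-equivariantly to $L_\gamma\boxtimes1$. As $\Gamma$ acts trivially on $H_c^*(\mathbb T)$,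
$$E(\mathcal M_\gamma;L_\gamma^j)=(q-1)^{2g}\,E\big((\check{\mathcal M}_B^e)^\gamma/\Gamma;L_\gamma^j\big).\tag{8}$$

**Step 4 (to realize $L_\gamma$ by a cover).** Let
$$Y=\{(\rho,h):\rho\in U^e,\ h\rho=\gamma\rho h,\ h^m=1\}/PGL_n ,$$
with $\mu_m$ acting by scaling $h$. Over the preimage of $\mathcal M_\gamma$ in $U^e$, taken reduced, the linear system $h\rho=\gamma\rho h$ has constant rank $n^2-1$, so its solutions form a line bundle $\mathcal L$. The function $h\mapsto h^m$ is a nowhere vanishing trivialization of $\mathcal L^{-m}$. So $\{h^m=1\}$ is a $\mu_m$-torsor, and it descends along the principal $PGL_n$-bundle. Hence $Y\to\mathcal M_\gamma$ is a $\mu_m$-torsor of varieties, and $L_\gamma=Y\times_{\mu_m}\mathbb C$. A section of $L_\gamma^j$ has the form $f(y)h^{\otimes j}$ with $y=(\rho,h)$. Replacing $h$ by $\omega h$ shows that $f(\omega y)=\omega^{-j}f(y)$. So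
$$E(\mathcal M_\gamma;L_\gamma^j)=E(Y)_j,\tag{9}$$
where $E(Y)_j$ is the $E$-polynomial of the part of $H_c^*(Y)$ on which $\omega\in\mu_m$ acts by $\omega^{-j}$ under pullback.

**Step 5 (to show that $E(Y)_j$ depends only on the order of $j$ in $\mathbb Z/m$).** Let $a\ge1$ with $\gcd(a,m)=1$. Then $\mathcal M_{\gamma^a}=\mathcal M_\gamma$, because $\gamma$ is also a power of $\gamma^a$. If $h\rho=\gamma\rho h$, then $h^a\rho=\gamma^a\rho h^a$, and $h^m=1$ implies $(h^a)^m=1$. So $h\mapsto h^a$ gives a flat isomorphism $L_\gamma^a\cong L_{\gamma^a}$. With (S2) and (8),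
$$E(Y)_{aj}=E(\mathcal M_{\gamma^a};L_{\gamma^a}^j)=E(\mathcal M_\gamma;L_\gamma^j)=E(Y)_j\qquad(\gcd(a,m)=1).\tag{10}$$
Two elements of $\mathbb Z/m$ of the same order differ by a unit, so $E(Y)_j$ depends only on $m$ and on $m/\gcd(j,m)$.

**Step 6 (to express $E(X_r)$ through the $E(Y)_j$).** By (S2) we may take the $\gamma$ of Section 1: $\gamma(a_1)=\xi$ and $\gamma=1$ on the other generators. Consider
$$Y\times\mathbb C^\times\to X_r/PGL_n,\qquad((\rho,h_0),z)\mapsto(\rho,\ zh_0,\ z^{m/r}),$$
which makes sense because $(zh_0)^m=z^m=(z^{m/r})^r$. It is the pullback along $t$ of the $\mu_{m/r}$-torsor $z\mapsto z^{m/r}$: given $(\rho,h,t)$ and $z$ with $z^{m/r}=t$, put $h_0=h/z$; then $h_0^m=t^rz^{-m}=1$. So $X_r/PGL_n=(Y\times\mathbb C^\times)/\mu_{m/r}$, where $\mu_{m/r}$ acts on $\mathbb C^\times$ by translations. The character $\omega\mapsto\omega^{-j}$ is trivial on $\mu_{m/r}$ if and only if $(m/r)\mid j$. With (T2)–(T4),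
$$E(X_r)=E(PGL_n)(q-1)\sum_{j\in(m/r)\mathbb Z/m\mathbb Z}E(Y)_j.\tag{11}$$

## 8. Counting $U_m^A$: characters invariant under a twist

Fix $R\to\mathbb F_q$. For $r\mid q-1$ let $\varepsilon_r$ be a character of $\mathbb F_q^\times$ of order $r$. Write $\omega_\chi$ for the central character of an irreducible character $\chi$. For a finite group $\mathcal G$, if a central element of $\mathbb C[\mathcal G]$ acts on $V_\chi$ by the scalar $c_\chi$, then its coefficient at a central $z\in\mathcal G$ is
$$\frac1{|\mathcal G|}\sum_\chi\chi(1)^2c_\chi\,\omega_\chi(z)^{-1}.\tag{12}$$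

**Step 7 (to turn $\#U_m^A(\mathbb F_q)$ into a sum over characters).** For a character $\alpha$ of $\mathbb F_q^\times$ the element $\sum_{A,B\in G}\alpha(\det A)ABA^{-1}B^{-1}$ of $\mathbb C[G]$ is central. On $V_\chi$ the sum $\sum_BBA^{-1}B^{-1}$ acts by $|G|\chi(A^{-1})/\chi(1)$. So the trace of our element is
$$\frac{|G|}{\chi(1)}\sum_A\alpha(\det A)\chi(A)\chi(A^{-1})=\frac{|G|^2}{\chi(1)}\,\delta_{\chi\otimes\alpha=\chi},$$
and it acts by $(|G|/\chi(1))^2\delta_{\chi\otimes\alpha=\chi}$, where $\chi\otimes\alpha$ means $\chi\cdot(\alpha\circ\det)$. For $\alpha=1$ this is the scalar of $\sum[A,B]$. The number of $s$ with $s^m=c$ is $\sum_{j\bmod m}\varepsilon_m^j(c)$. Take the product of one twisted and $g-1$ untwisted sums, apply (12) at $z=\zeta_n^d$, and note $\frac1{|G|}\chi(1)^2(|G|/\chi(1))^{2g}=|G|\,(|G|/\chi(1))^{2g-2}$. The result is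
$$\#U_m^A(\mathbb F_q)=|G|\sum_{j\bmod m}Q_{\mathrm{ord}(\varepsilon_m^j)},\qquad Q_m:=\sum_{\chi\in\mathrm{Irr}(G),\ \chi\otimes\varepsilon_m=\chi}\Big(\frac{|G|}{\chi(1)}\Big)^{2g-2}\omega_\chi(\zeta_n)^{-d}.\tag{13}$$
The sum $Q_m$ depends only on the subgroup $\langle\varepsilon_m\rangle$, that is, on $m$.

**Example ($n=m=2$, $q\equiv1\bmod4$).** The characters of $GL_2(\mathbb F_q)$ with $\chi\otimes\varepsilon_2=\chi$ are of two kinds. There are $(q-1)/2$ principal series attached to $\{\alpha,\alpha\varepsilon_2\}$, of degree $q+1$, with $\omega(-1)=\alpha^2(-1)\varepsilon_2(-1)=1$. And there are the cuspidal characters attached to $\theta\in\widehat{\mathbb F_{q^2}^\times}$ with $\theta^{q-1}$ the quadratic character. These $\theta$ are the powers $\theta_1^j$ of a generator with $j$ an odd multiple of $\frac{q+1}2$. There are $q-1$ of them, giving $(q-1)/2$ characters of degree $q-1$, and as $\frac{q+1}2$ is odd, $\omega(-1)=\theta(-1)=-1$. With $|G|=q(q-1)^2(q+1)$,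
$$Q_2=\tfrac{q-1}2\,q^{2g-2}\big((q-1)^{4g-4}-(q^2-1)^{2g-2}\big),$$
and $(q-1)^{1-2g}Q_2$ is $q^{2g-2}$ times the polynomial found in Section 3 for the fixed locus. So the minus sign there is the central character of the cuspidal representations.

## 9. Counting $X_r$: semilinear algebra and Galois-invariant characters

For a character $\alpha$ of $\mathbb F_q^\times$ let $S(\alpha)=\sum_{(\rho,h)}\alpha(h^m)$, the sum over $\rho\in U^e(\mathbb F_q)$ and $h\in G$ with $hA_1=\xi A_1h$ and $h$ commuting with the other $A_i,B_i$. Here $h^m$ is a scalar in $\mathbb F_q^\times$ by Lemma 1. Since $\#\{t:t^r=c\}=\sum_{i\bmod r}\varepsilon_r^i(c)$, we have $\#X_r(\mathbb F_q)=\sum_{i\bmod r}S(\varepsilon_r^i)$.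

**Step 8 (to describe all $(\rho,h)$ with given $h^m=c$).** As $m$ is prime to the characteristic, $h$ is semisimple over $\overline{\mathbb F}_q$, and $A_1$ maps $V_\lambda$ isomorphically to $V_{\xi\lambda}$. So every $m$-th root of $c$ is an eigenvalue with multiplicity $k$. Hence $\mathbb F_q^n$, with $x$ acting as $h$, is a free module of rank $k$ over $\mathcal A_c=\mathbb F_q[x]/(x^m-c)$, which is a product of fields. For each $c$ such $h$ form one conjugacy class with centralizer $L_c=GL_k(\mathcal A_c)$. Identify $\mathbb F_q^n=\mathcal A_c^k$ with $h=x$. Let $\sigma$ be the automorphism $x\mapsto\xi^{-1}x$ of $\mathcal A_c$, and let $\hat\sigma$ be the map $\sigma$ applied coordinatewise on $\mathcal A_c^k$. Then $h\hat\sigma(v)=x\sigma(v)$ and $\hat\sigma h(v)=\sigma(xv)=\xi^{-1}x\sigma(v)$, so $h\hat\sigma=\xi\hat\sigma h$. Consequently $A_1$ ranges over $\hat\sigma L_c$ and the other matrices over $L_c$. Moreover $\hat\sigma y\hat\sigma^{-1}=\sigma(y)$ for $y\in L_c$.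

**Step 9 (to count them with characters of $L_c$).** Let $\phi\in\mathrm{Irr}(L_c)$. We have $[\hat\sigma a,y]=\hat\sigma aya^{-1}\hat\sigma^{-1}y^{-1}$ for $a,y\in L_c$. The sum $\sum_a\hat\sigma aya^{-1}\hat\sigma^{-1}=\sum_a\sigma(a)\sigma(y)\sigma(a)^{-1}$ is central in $\mathbb C[L_c]$ and acts by $|L_c|\phi(\sigma(y))/\phi(1)$. Then $\sum_y\phi(\sigma(y))y^{-1}$ is central with trace $\sum_y\phi(\sigma(y))\phi(y^{-1})=|L_c|\,\delta_{\phi\circ\sigma=\phi}$, so it acts by $\frac{|L_c|}{\phi(1)}\delta_{\phi\circ\sigma=\phi}$. Altogether $\sum_{a,y}[\hat\sigma a,y]$ acts by $(|L_c|/\phi(1))^2\delta_{\phi\circ\sigma=\phi}$. Applying (12) to $L_c$ at $z=\zeta_n^e$, and multiplying by the number $|G|/|L_c|$ of possible $h$, we get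
$$S(\alpha)=|G|\sum_{c\in\mathbb F_q^\times}\alpha(c)\sum_{\phi\in\mathrm{Irr}(L_c),\,\phi\circ\sigma=\phi}\Big(\frac{|L_c|}{\phi(1)}\Big)^{2g-2}\omega_\phi(\zeta_n)^{-e},\qquad \#X_r(\mathbb F_q)=\sum_{i\bmod r}S(\varepsilon_r^i).\tag{14}$$

**Step 10 (to identify $L_c$ and its $\sigma$-invariant characters).** Let $b$ be the order of $c$ in $\mathbb F_q^\times/(\mathbb F_q^\times)^m$, that is, the order of $c^{(q-1)/m}\in\mu_m$. A root $\lambda$ of $x^m-c$ satisfies $\lambda^q=\lambda(\lambda^m)^{(q-1)/m}=\lambda c^{(q-1)/m}$. So the Frobenius orbits on the roots are the $\mu_b$-cosets, and $\mathcal A_c\cong(\mathbb F_{q^b})^{m/b}$. On the roots, $\sigma$ acts as multiplication by a generator of $\mu_m$. Hence it permutes the $m/b$ factors cyclically, and $\sigma^{m/b}$ acts on the roots through a generator of $\mu_b$, so it induces on each factor a generator $\tau$ of $\mathrm{Gal}(\mathbb F_{q^b}/\mathbb F_q)$. Thus $L_c\cong GL_k(\mathbb F_{q^b})^{m/b}$. A character $\phi=\boxtimes\phi_i$ is $\sigma$-invariant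 if and only if one component $\phi_0\in\mathrm{Irr}(GL_k(\mathbb F_{q^b}))$ is $\tau$-invariant and the others are its transports along the powers of $\sigma$. (Invariance under one generator $\tau$ is invariance under the whole Galois group, so the choice of generator is immaterial.) All $\phi_i$ have the same degree, and $\sigma$ fixes $\zeta_n\in\mathbb F_q$. So
$$\frac{|L_c|}{\phi(1)}=\Big(\frac{|GL_k(\mathbb F_{q^b})|}{\phi_0(1)}\Big)^{m/b},\qquad\omega_\phi(\zeta_n)=\omega_{\phi_0}(\zeta_n)^{m/b}.$$

Identify $\mu_m(\mathbb F_q)$ with $\mu_m(\mathbb C)$ and let $\alpha(c)=(c^{(q-1)/m})^j$; every $\alpha$ of order dividing $m$ has this form. The map $c\mapsto c^{(q-1)/m}$ onto $\mu_m$ has fibers of size $(q-1)/m$. With $c_b(j)=\sum_{w\in\mu_b\text{ primitive}}w^j$, we obtain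
$$S(\alpha)=|G|\,\frac{q-1}m\sum_{b\mid m}c_b(j)\,Q_b^B,\qquad Q_b^B:=\sum_{\phi\in\mathrm{Irr}(GL_k(\mathbb F_{q^b}))^\tau}\Big(\frac{|GL_k(\mathbb F_{q^b})|}{\phi(1)}\Big)^{(2g-2)m/b}\omega_\phi(\zeta_n)^{-em/b}.\tag{15}$$
Here $c_b(j)=\mu(b)$ if $\gcd(j,b)=1$, being the sum of all primitive $b$-th roots of unity, and $c_b(aj)=c_b(j)$ if $\gcd(a,m)=1$. So $S(\alpha)$ depends only on the order $m/\gcd(j,m)$ of $\alpha$.

For $n=m=2$ we have $k=1$ and $Q_1^B=(q-1)(q-1)^{4g-4}$, from all characters of $\mathbb F_q^\times$. Also $Q_2^B=(q-1)(q^2-1)^{2g-2}$, from the characters $\beta\circ N$ of $\mathbb F_{q^2}^\times$, where $N$ is the norm to $\mathbb F_q$; they take the value $\beta(1)=1$ at $-1$. So $Q_2=q^{2g-2}\cdot\frac12(Q_1^B-Q_2^B)$: the principal series correspond to square $c$ and the cuspidals to nonsquare $c$. The next three sections prove the general form of this identity.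

## 10. Characters of $GL_N(\mathbb F_q)$ by labels

Let $\Theta=\varinjlim\widehat{\mathbb F_{q^i}^\times}$, with transition maps given by composition with norms, and let $F(\theta)=\theta^q$. Then $\Theta^{F^i}=\widehat{\mathbb F_{q^i}^\times}$. By Green's theorem (Macdonald, *Symmetric Functions and Hall Polynomials*, Ch. IV; in Deligne–Lusztig form, Lusztig–Srinivasan, J. Algebra 49 (1977)), $\mathrm{Irr}(GL_N(\mathbb F_q))$ is in bijection with finitely supported $F$-invariant maps $\Lambda:\Theta\to\{\text{partitions}\}$ with $|\Lambda|:=\sum_\theta|\Lambda(\theta)|=N$. For an $F$-orbit $f$ choose $\theta_f\in f$ and put $n_f=|\Lambda(f)|$. Then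
$$\chi_\Lambda=\pm\sum_{(\pi_f)\in\prod S_{n_f}}\Big(\prod_f\frac{\psi^{\Lambda(f)}(\pi_f)}{n_f!}\Big)R_{\mathcal T_\pi}(\theta_\pi),\quad\mathcal T_\pi=\prod_f\prod_{c\text{ cycle of }\pi_f}\mathbb F_{q^{|f||c|}}^\times,\quad\theta_\pi=\prod_{f,c}\theta_f\circ N_{\mathbb F_{q^{|f||c|}}/\mathbb F_{q^{|f|}}},$$
where $\psi^\lambda$ are the irreducible characters of symmetric groups. We need four facts.

**Fact 1 (degrees).**
$$\frac{|GL_N(\mathbb F_q)|}{\chi_\Lambda(1)}=q^{N(N-1)/2}\prod_fH_{\Lambda(f)}(q^{|f|}).\tag{16}$$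
This is Macdonald IV (6.7), after transposing all labels if necessary, which does not affect Facts 2–4. For $GL_2(\mathbb F_q)$: two different orbits of size one with label $(1)$ give $q(q-1)^2$, hence degree $q+1$ (principal series). One orbit of size two with label $(1)$ gives $q(q^2-1)$, hence degree $q-1$ (cuspidal). The labels $(2)$ and $(1,1)$ on an orbit of size one give degrees $1$ and $q$.

**Fact 2 (twists).** *For $\alpha\in\widehat{\mathbb F_q^\times}$, tensoring with $\alpha\circ\det$ translates $\Lambda$ by $\alpha\in\Theta^F$.* Indeed $R_{\mathcal T}(\theta)\otimes(\alpha\circ\det)=R_{\mathcal T}(\theta\cdot\alpha\circ\det|_{\mathcal T})$. On each factor of $\mathcal T_\pi$ the determinant is the norm to $\mathbb F_q$, so $\theta_f$ is replaced by $\alpha\theta_f$ in $\Theta$; and $|\alpha f|=|f|$.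

**Fact 3 (central characters).** *$\omega_{\chi_\Lambda}(z)=\prod_f\theta_f(z)^{|\Lambda(f)|}$ for $z\in\mathbb F_q^\times$, and $\omega_{\chi_\Lambda}=\prod_{\theta\in\Theta}\theta^{|\Lambda(\theta)|}$ in $\Theta^F=\widehat{\mathbb F_q^\times}$.* Indeed $z$ acts in $R_{\mathcal T}(\theta)$ by $\theta(z)$, and $N_{\mathbb F_{q^{|f||c|}}/\mathbb F_{q^{|f|}}}(z)=z^{|c|}$, so $\theta_\pi(z)=\prod_f\theta_f(z)^{n_f}$ for all $\pi$. For the second form, $\prod_{\theta\in f}\theta=\theta_f^{1+q+\dots+q^{|f|-1}}=\theta_f|_{\mathbb F_q^\times}\circ N_{\mathbb F_{q^{|f|}}/\mathbb F_q}$, which is the image of $\theta_f|_{\mathbb F_q^\times}$ in $\Theta$.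

**Fact 4 (Galois action).** *For $GL_N(\mathbb F_Q)$ with $Q=q^b$ (same $\Theta$, with $F^b$ in place of $F$) and $\tau$ a generator of $\mathrm{Gal}(\mathbb F_Q/\mathbb F_q)$, $\chi_\Lambda$ is $\tau$-invariant if and only if $\Lambda$ is $F$-invariant.* Let $\tau(y)=y^{q^i}$ with $\gcd(i,b)=1$. By transport of structure $R_{\mathcal T}(\theta)\circ\tau=R_{\tau^{-1}\mathcal T}(\theta\circ\tau)$. Let $\mathcal T\cong\prod_cK_c^\times$ with fields $K_c\supseteq\mathbb F_Q$ and character $\prod\theta_c$. For $t'\in\tau^{-1}\mathcal T$ with $\tau(t')=(t_c)$ use the coordinates $u_c=\tilde\tau^{-1}(t_c)$, where $\tilde\tau(y)=y^{q^i}$ on $K_c$. The map $\tau$ is $\tau$-semilinear and $\tilde\tau^{-1}$ is $\tau^{-1}$-semilinear, so these coordinates identify the $\mathbb F_Q$-algebra generated by $\tau^{-1}\mathcal T$ with $\prod K_c$, $\mathbb F_Q$-linearly. Hence $\tau^{-1}\mathcal T$ has the same type as $\mathcal T$, and in these coordinates $\theta\circ\tau=\prod\theta_c\circ\tilde\tau=\prod\theta_c^{q^i}$. So every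 $\theta_f$ is replaced by $F^i\theta_f$, which means $\chi_\Lambda\circ\tau=\chi_{\Lambda\circ F^{-i}}$. As $\Lambda$ is $F^b$-invariant and $\gcd(i,b)=1$, invariance under $F^i$ is equivalent to invariance under $F$.

## 11. $Q_m$ and $Q_b^B$ as coefficients of generating series

**Step 11 (to write $Q_m$ as a sum over labels of size $k$).** As an abstract group, $\Theta$ is the prime-to-$p$ part of $\mathbb Q/\mathbb Z$, where $p=\mathrm{char}\,\mathbb F_q\nmid m$. So $\langle\varepsilon_m\rangle$ is its unique subgroup of order $m$, and $\theta\mapsto\theta^m$ is surjective with kernel $\langle\varepsilon_m\rangle$. By Fact 2, the characters with $\chi\otimes\varepsilon_m=\chi$ have labels $\Lambda(\theta)=\Lambda'(\theta^m)$, with $\Lambda'$ an arbitrary $F$-invariant label with $|\Lambda'|=n/m=k$.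

Let $f'$ be the $F$-orbit of $\eta$, of size $D$, and let $\theta^m=\eta$. Put $\epsilon=\theta^{q^D-1}$. Then $\epsilon^m=\eta^{q^D-1}=1$, so $\epsilon\in\langle\varepsilon_m\rangle\subset\Theta^F$, and $F^{Di}\theta=\theta\epsilon^i$. Since $F^{i'}\theta=\theta$ forces $D\mid i'$, the orbit of $\theta$ has size $Db$ with $b=\mathrm{ord}(\epsilon)$. To compute $b$, let $i\ge1$. Then $\epsilon^i=1$ if and only if $\theta^i\in\Theta^{F^D}$. This holds if and only if $\eta^i$ is an $m$-th power in $\Theta^{F^D}$: if $\eta^i=\beta^m$ with $\beta\in\Theta^{F^D}$, then $\theta^i\in\beta\langle\varepsilon_m\rangle\subset\Theta^{F^D}$, and the converse is clear. Since $\Theta^{F^D}=\widehat{\mathbb F_{q^D}^\times}$ with $\mathbb F_{q^D}^\times$ cyclic of order divisible by $m$, this holds if and only if $\eta^i$ is trivial on $\mu_m=\langle\zeta_n^k\rangle$. Thus $b=\mathrm{ord}(\eta(\zeta_n)^k)$. It is the same for all elements of $f'$, as $\zeta_n^q=\zeta_n$. So the $mD$ elements of $\Theta$ above $f'$ form $m/b$ orbits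 of size $bD$.

By (16), $f'$ contributes $K_\lambda(q^{bD})^{m/b}$ to $(|G|/\chi(1))^{2g-2}$, where $\lambda=\Lambda'(f')$, besides the prefactor $q^{(n(n-1)/2)(2g-2)}$. For the central character, $\prod_{\theta^m=\eta}\theta=\eta\,\varepsilon_m^{m(m-1)/2}$. The last factor is trivial or the quadratic character of $\mathbb F_q^\times$, so it takes the value $1$ at the square $\zeta_n$. By Fact 3, $\omega_\chi(\zeta_n)=\prod_{f'}\eta_{f'}(\zeta_n)^{|\lambda|}$ with $\eta_{f'}\in f'$. Hence
$$Q_m=q^{(g-1)n(n-1)}\,[T^k]Z_A,\qquad Z_A=\sum_{\Lambda'}T^{|\Lambda'|}\prod_{f'}x^{-d|\lambda|}K_\lambda\big(q^{b(x)D}\big)^{m/b(x)},\tag{17}$$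
with $\lambda=\Lambda'(f')$, $D=|f'|$, $x=\eta_{f'}(\zeta_n)\in\mu_n$, $b(x)=\mathrm{ord}(x^k)$, and $\Lambda'$ running over all finitely supported $F$-invariant labels.

**Step 12 (to write $Q_b^B$ as a sum over the same labels).** By Fact 4 the sum in (15) is over $F$-invariant $\Lambda'$ with $|\Lambda'|=k$. An $F$-orbit $f'$ of size $D$ splits into $\gcd(b,D)$ orbits of $F^b$, each of size $D/\gcd(b,D)$. By (16) over $\mathbb F_{q^b}$ it contributes $H_\lambda(q^{b_DD})^{\gcd(b,D)}$ to $|GL_k(\mathbb F_{q^b})|/\phi(1)$, hence $K_\lambda(q^{b_DD})^{m/b_D}$ to the summand. The prefactor is $q^{(bk(k-1)/2)(2g-2)m/b}=q^{(g-1)n(k-1)}$. By Fact 3 and the $F$-invariance of $\Lambda'$, the central character is $\omega_\phi=\Omega\circ N_{\mathbb F_{q^b}/\mathbb F_q}$ with $\Omega=\prod_\eta\eta^{|\Lambda'(\eta)|}\in\Theta^F=\widehat{\mathbb F_q^\times}$. So $\omega_\phi(\zeta_n)=\Omega(\zeta_n^b)$ and $\omega_\phi(\zeta_n)^{-em/b}=\Omega(\zeta_n)^{-em}=\Omega(\zeta_k)^{-e}$, where $\zeta_k:=\zeta_n^m$ is a primitive $k$-th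 root of unity. Therefore
$$Q_b^B=q^{(g-1)n(k-1)}\,[T^k]Z_{B,b},\qquad Z_{B,b}=\sum_{\Lambda'}T^{|\Lambda'|}\prod_{f'}x^{-e|\lambda|}K_\lambda\big(q^{b_DD}\big)^{m/b_D},\quad x=\eta_{f'}(\zeta_k)\in\mu_k.\tag{18}$$

**Why not compare term by term?** Both sides are now sums over the same labels, and in rank two they matched summand by summand. In general they do not: in (17) the exponent is governed by $x$, in (18) by the orbit size $D$. Take $g\ge2$, $n=4$, $m=k=2$, and in (17) a label consisting of one orbit of size $2$ with partition $(1)$ and $x$ of order $4$. Such orbits exist: $q\equiv1\bmod8$, and an odd power $\eta$ of a generator of $\widehat{\mathbb F_{q^2}^\times}$ has $\eta(\zeta_4)$ of order $4$ and is not $F$-fixed, since the $F$-fixed powers have exponent divisible by the even number $q+1$. Its summand is $x^{-d}K_{(1)}(q^4)=x^{-d}(q^4-1)^{2g-2}$. On the other side, the products of $K$'s that occur for $k=2$ are $K_{(1)}(q^2)^2$, $K_{(1)}(q)^4$, and $K_\lambda(q)^2$, $K_\lambda(q^2)$ with $|\lambda|=2$;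 none equals $(q^4-1)^{2g-2}$. In the total these terms cancel: there are equally many orbits with $x=i$ and $x=-i$ (namely $(q^2-1)/8$ of each), and $i^{-d}+(-i)^{-d}=0$ for odd $d$. So the comparison must be made after summing over roots of unity, and taking logarithms organizes that sum.

## 12. Logarithms, and the comparison identity

**Lemma 3.** *Let $N\mid q-1$, let $\zeta_N\in\mathbb F_q^\times$ be a primitive $N$-th root of unity, and let $W_\lambda(D,x)\in\mathbb C$ be weights with $W_\emptyset=1$. Let $Z=\sum_{\Lambda'}T^{|\Lambda'|}\prod_{f'}W_{\Lambda'(f')}(|f'|,\eta_{f'}(\zeta_N))$, the sum over all finitely supported $F$-invariant $\Lambda'$, and let $\log\sum_\lambda W_\lambda(D,x)T^{|\lambda|}=\sum_iA_i(D,x)T^i$. Then*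
$$\log Z=\sum_{j,l,i\ge1}\frac{\mu(j)(q^l-1)}{jl\,N}\sum_{y\in\mu_N}A_i(jl,y^j)\,T^{jli}.\tag{19}$$

*Proof.* A label is an independent choice of a partition for each orbit, so $Z=\prod_{f'}\sum_\lambda W_\lambda(|f'|,\eta_{f'}(\zeta_N))T^{|f'||\lambda|}$ and
$$\log Z=\sum_{D,x}M_D(x)\sum_iA_i(D,x)T^{Di},$$
where $M_D(x)$ is the number of $F$-orbits of size $D$ with $\eta(\zeta_N)=x$, $\eta$ viewed in $\widehat{\mathbb F_{q^D}^\times}$. This value does not depend on $\eta$ in the orbit, as $\zeta_N^q=\zeta_N$. For $l\mid D$, an element $\eta\in\Theta^{F^D}$ lies in $\Theta^{F^l}$ if and only if $\eta=\eta_l\circ N_{\mathbb F_{q^D}/\mathbb F_{q^l}}$ with $\eta_l\in\widehat{\mathbb F_{q^l}^\times}$, and then $\eta(\zeta_N)=\eta_l(\zeta_N)^{D/l}$. For each $y\in\mu_N$ there are $(q^l-1)/N$ characters $\eta_l$ with $\eta_l(\zeta_N)=y$. If $\eta\in\Theta^{F^D}$ has orbit size exactly $s$, then $\sum_{jl=D,\ s\mid l}\mu(j)=\sum_{j\mid D/s}\mu(j)$ is $1$ if $s=D$ and $0$ otherwise. So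
$$D\,M_D(x)=\sum_{jl=D}\mu(j)\sum_{y\in\mu_N,\ y^j=x}\frac{q^l-1}N.$$
Substituting this gives (19). $\square$

**Step 13 (to evaluate $Q_m$).** Apply Lemma 3 to $Z_A$ with $N=n$. Replacing $T$ by $x^{-d}T$ in the definition of $a_{s,i}$ shows that $A_i(D,x)=x^{-di}a_{m/b(x),i}(q^{b(x)D})$. The inner sum of (19) is
$$\sum_{y\in\mu_n}y^{-dji}\,a_{m/\beta,i}(q^{\beta jl}),\qquad\beta=\mathrm{ord}(y^{kj}).$$
The factor $a$ depends only on $w:=y^k\in\mu_m$. The fibers of $y\mapsto y^k$ are $\mu_k$-cosets, and $\sum_{u\in\mu_k}u^{-dji}$ is $0$ unless $k\mid dji$, that is, unless $k\mid ji$, as $(d,k)=1$; in that case it is $k$. So $\log Z_A$ has no terms $T^t$ with $0<t<k$, and $[T^k]Z_A=[T^k]\log Z_A$. In degree $jli=k$ the condition $k\mid ji$ forces $l=1$ and $ji=k$, and then $y^{-dji}=w^{-d}$. Hence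
$$[T^k]Z_A=\frac{q-1}m\sum_{ji=k}\frac{\mu(j)}j\sum_{w\in\mu_m}w^{-d}\,a_{m/\mathrm{ord}(w^j),i}\big(q^{j\,\mathrm{ord}(w^j)}\big).$$
Group the $w$ by their order $b$. Then $\mathrm{ord}(w^j)=b_j$, and $\sum_{\mathrm{ord}\,w=b}w^{-d}=\mu(b)$ as $(d,b)=1$. So
$$Q_m=q^{(g-1)n(n-1)}\,\frac{q-1}m\sum_{ji=k}\frac{\mu(j)}j\sum_{b\mid m}\mu(b)\,a_{m/b_j,i}(q^{jb_j}).\tag{20}$$

**Step 14 (to evaluate $Q_b^B$).** Apply Lemma 3 to $Z_{B,b}$ with $N=k$. Here $A_i(D,x)=x^{-ei}a_{m/b_D,i}(q^{b_DD})$, so the inner sum of (19) is $a_{m/b_{jl},i}(q^{b_{jl}jl})\sum_{y\in\mu_k}y^{-eji}$. The last sum is $k$ if $k\mid ji$ and $0$ otherwise, as $(e,k)=1$. Again only $l=1$, $ji=k$ contribute to $[T^k]Z_{B,b}=[T^k]\log Z_{B,b}$, and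
$$Q_b^B=q^{(g-1)n(k-1)}(q-1)\sum_{ji=k}\frac{\mu(j)}j\,a_{m/b_j,i}(q^{jb_j}).\tag{21}$$

Since $2g-2\ge0$, the $K_\lambda$ and the $a_{s,i}$ are Laurent polynomials. So $Q_m$ and $Q_b^B$ are Laurent polynomials in $q$ with rational coefficients, independent of the chosen $R\to\mathbb F_q$ and of $d$ and $e$. As $n(n-1)-n(k-1)=n(n-k)$, comparing (20) and (21) gives
$$Q_m=q^{(g-1)n(n-k)}\cdot\frac1m\sum_{b\mid m}\mu(b)\,Q_b^B.\tag{22}$$
Note that the exponent of $q$ is the fermionic shift (6). The factor $\mu(b)$ arises on the left from the central character, through $\sum_{\mathrm{ord}\,w=b}w^{-d}$. It will arise on the stringy side from the gerbe, through $c_b(d)$.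

## 13. Proof of Theorem 1

**Step 15 (to extract $E(\check{\mathcal M}^d_B)_\kappa$).** By (13), $\#U_m^A(\mathbb F_q)$ is a Laurent polynomial in $q$ with integer values at infinitely many $q$, hence a polynomial by Lemma 2, and (T1) applies. Let $\hat E_{m'}$ be $E(\check{\mathcal M}_B^d)_\kappa$ for $\kappa$ of order $m'$, well defined by (S1). Among the powers of $\kappa_0$, and among those of $\varepsilon_m$, exactly $\varphi(m')$ have order $m'$. With (7) and $E(PGL_n)=|G|/(q-1)$,
$$\sum_{m'\mid m}\varphi(m')\hat E_{m'}=(q-1)^{1-2g}\sum_{m'\mid m}\varphi(m')Q_{m'}\qquad\text{for all }m\mid n,$$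
and by induction on $m$,
$$\hat E_m=(q-1)^{1-2g}Q_m.\tag{23}$$

**Step 16 (to extract the local system contributions).** By (14) and (15), $\#X_r(\mathbb F_q)$ is likewise a polynomial in $q$. Write $E^{(r)}$ for $E(Y)_j$ with $j$ of order $r$ in $\mathbb Z/m$, well defined by (10), and $S^{(r)}$ for $S(\alpha)$ with $\alpha$ of order $r$. The group $(m/r)\mathbb Z/m\mathbb Z$ is cyclic of order $r$ and has $\varphi(r')$ elements of order $r'$ for each $r'\mid r$. So (T1), (11) and (14) give
$$\sum_{r'\mid r}\varphi(r')E^{(r')}=|G|^{-1}\sum_{r'\mid r}\varphi(r')S^{(r')}\qquad\text{for all }r\mid m,$$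
and by induction $E^{(r)}=S^{(r)}/|G|$. Together with (8), (9) and (15) we get for every integer $j$ and every $\gamma$ of order $m$
$$E\big((\check{\mathcal M}_B^e)^\gamma/\Gamma;L_\gamma^j\big)=(q-1)^{-2g}E(Y)_j=(q-1)^{1-2g}\,\frac1m\sum_{b\mid m}c_b(j)\,Q_b^B.\tag{24}$$

**Step 17 (to conclude).** Let $j=d$ be prime to $n$. Then $c_b(d)=\mu(b)$ for all $b\mid m$. Multiply (24) by $(uv)^{F(\gamma)}=q^{(g-1)n(n-k)}$ from (6) and use (22): the right side becomes $(q-1)^{1-2g}Q_m$, which is $\hat E_m$ by (23). Since $\hat E_m$ does not depend on the residue prime to $n$ used to define it, this is the first equality of Theorem 1 for all $d,d',e$ prime to $n$. The explicit formula is (23) with (20). This proves Theorem 1, and with it the conjecture. $\blacksquare$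

As a check for $g=1$: then $K_\lambda=1$ and $\sum_\lambda T^{|\lambda|}=\prod_i(1-T^i)^{-1}$, so $a_{s,i}=\sigma_1(i)/i$, where $\sigma_1(i)$ is the sum of the divisors of $i$. The formula reads $\frac1{mk}\sum_{ji=k}\mu(j)\sigma_1(i)\sum_{b\mid m}\mu(b)$. Since $\sum_{ji=k}\mu(j)\sigma_1(i)=k$, it is $1$ for $m=1$ and $0$ for $m>1$, as it must be for a point.

## 14. Gerbe powers not prime to $n$: proof of Theorem 2

"If" is Theorem 1. For any integer $j$ put $C(m,j)=E((\check{\mathcal M}_B^e)^\gamma/\Gamma;L_\gamma^j)\,q^{F(\gamma)}$ for $\gamma$ of order $m$, and let $N_m$ be the number of such $\gamma$. Then $E_{st}^{\hat B^d}(\hat{\mathcal M}^e_B)=\sum_{m\mid n}N_mC(m,d)$. Suppose $\gcd(d,n)>1$. By Theorem 1, $E(\check{\mathcal M}_B^{d'})=\sum_mN_mC(m,1)$, so we must show $\sum_mN_m\big(C(m,d)-C(m,1)\big)\neq0$.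

**Step 18 (the case $g=1$).** By (21) and the identity just used, $Q_b^B=(q-1)\frac1k\sum_{ji=k}\mu(j)\sigma_1(i)=q-1$. So (24) gives $C(m,j)=\frac1m\sum_{b\mid m}c_b(j)=\frac1m\sum_{w\in\mu_m}w^j$, which is $1$ if $m\mid j$ and $0$ otherwise. Hence $E_{st}^{\hat B^d}=\#\{\gamma\in\Gamma:\gamma^d=1\}=\gcd(d,n)^2\ne1=E_{st}^{\hat B^1}$, in agreement with Section 3.

**Step 19 (to find the leading term of $Q_b^B$ for $g\ge2$).** *Claim: $Q_b^B$ has leading term $q^{1+(2g-2)nk}$.* Put $Q=q^b$. As $q\equiv1\bmod2n$ we have $Q\ge5$, so the linear characters of $GL_k(\mathbb F_Q)$ are the $\alpha\circ\det$. Those invariant under $\tau$ are the ones with $\alpha$ trivial on all $y/\tau(y)$, that is, on the kernel of the norm. They are $\phi=\beta\circ N_{\mathbb F_Q/\mathbb F_q}\circ\det$ with $\beta\in\widehat{\mathbb F_q^\times}$. For these, $\omega_\phi(\zeta_n)^{m/b}=\beta(\zeta_n)^{bk\cdot m/b}=\beta(\zeta_n^n)=1$. So together they contribute $(q-1)|GL_k(\mathbb F_{q^b})|^{(2g-2)m/b}$ to (15), with leading term $q^{1+(2g-2)mk^2}$,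 and $mk^2=nk$.

If $k=1$ there are no other characters. Let $k\ge2$ and let $\phi$ be nonlinear. Let $\mathsf U\cong\mathbb F_Q^{k-1}$ be the unipotent radical of the parabolic subgroup of type $(1,k-1)$. It contains transvections, all transvections are conjugate, and they generate $SL_k(\mathbb F_Q)$, so the normal closure of $\mathsf U$ is $SL_k(\mathbb F_Q)$. If $\phi$ were trivial on $\mathsf U$, it would factor through $\det$ and be linear. So a nontrivial character of $\mathsf U$ occurs in $\phi|_{\mathsf U}$. The normalizer of $\mathsf U$ permutes the nontrivial characters of $\mathsf U$ transitively, hence all of them occur and $\phi(1)\ge q^{b(k-1)}-1$. The number of $F$-invariant $\Lambda'$ with $|\Lambda'|=k$ is $O(q^k)$: there are finitely many types, that is, multisets of pairs $(D,\lambda)$ with $\sum D|\lambda|=k$, and for each at most $\prod q^D\le q^k$ choices of orbits. So the nonlinear characters contribute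
$$O\big(q^{\,k+(bk^2-b(k-1))(2g-2)m/b}\big)=O\big(q^{\,k+(2g-2)nk-(2g-2)m(k-1)}\big).$$
Since $k-1<(2g-2)m(k-1)$, this exponent is smaller than $1+(2g-2)nk$. As $Q_b^B$ is a Laurent polynomial in $q$ and these estimates hold for infinitely many $q$, the claim follows.

**Step 20 (to compare degrees for $g\ge2$).** By (24), (6) and the claim, $\deg_qC(m,j)\le D_m$ with
$$D_m=1-2g+(g-1)n(n-k)+1+(2g-2)nk=(g-1)\Big(n^2+\frac{n^2}m-2\Big),\tag{25}$$
which is strictly decreasing in $m$. Let $p$ be the smallest prime dividing $\gcd(d,n)$, and let $m\mid n$.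

* If $\gcd(m,d)=1$, then $c_b(d)=\mu(b)=c_b(1)$ for all $b\mid m$, so $C(m,d)=C(m,1)$.
* Every other $m$ has a prime factor dividing $\gcd(d,n)$, so $m\ge p$.
* For $m=p$ we have $c_1(d)-c_1(1)=0$ and $c_p(d)-c_p(1)=(p-1)+1=p$. So $C(p,d)-C(p,1)=(q-1)^{1-2g}q^{(g-1)n(n-n/p)}Q_p^B$, which has leading term $q^{D_p}$.
* For $m>p$ the contributions have degree at most $D_m<D_p$.

Finally $N_p=p^{2g}-1$, the number of nontrivial elements of $(\mathbb Z/p)^{2g}$. So $E_{st}^{\hat B^d}(\hat{\mathcal M}_B^e)-E(\check{\mathcal M}_B^{d'})$ has leading term $(p^{2g}-1)q^{D_p}\ne0$, and Theorem 2 is proved. $\blacksquare$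

For $n=2$ and $d$ even the difference is exactly $(2^{2g}-1)\,q^{2g-2}(q+1)^{2g-2}$, by the computation of $E^+-E^-$ in Section 3. Its degree is $4g-4=D_2$.
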